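# A copy of $\mathcal F_p(\mathbb R)$ inside $\ell_p$

## 1. Building step functions from blocks over three points

Take the three points $0,1,2$ on the line. A block is a function $c\,\chi_{[a,b)}$ with $a<b$ among these points, and we charge $(|c|(b-a))^{1/2}$ for it, the square root of its area. Let $f$ take the value $u$ on $[0,1)$ and $v$ on $[1,2)$. What is the least total cost of writing $f$ as a sum of blocks?

There are only three intervals, $[0,1)$, $[1,2)$ and $[0,2)$. Two blocks over the same interval may be merged, since $|c+c'|^{1/2}\le|c|^{1/2}+|c'|^{1/2}$. So every competitor is given by the height $t$ of the long block: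
$$f=(u-t)\chi_{[0,1)}+(v-t)\chi_{[1,2)}+t\,\chi_{[0,2)},\qquad \varphi(t)=|u-t|^{1/2}+|v-t|^{1/2}+\sqrt2\,|t|^{1/2}.$$
The function $\varphi$ is concave between consecutive points of $\{0,u,v\}$. To the left of all three points each summand decreases, and to the right each increases. Hence the minimum is attained at $t\in\{0,u,v\}$, and the least cost is
$$\min\Big\{|u|^{1/2}+|v|^{1/2},\ |u-v|^{1/2}+\sqrt2\,|u|^{1/2},\ |u-v|^{1/2}+\sqrt2\,|v|^{1/2}\Big\}.$$
For $(u,v)=(1,1)$ this is $\sqrt2$ (one long block), and for $(1,-1)$ it is $2$ (two short ones). For $(10,9)$ the three numbers are about $6.16$, $5.47$, $5.24$, so the best choice is a long block of height $9$ and a short one of height $1$. Using the mean $9.5$ as common level would cost $\sqrt{19}+2\sqrt{1/2}\approx5.77$. The best common level is one of the values $0,u,v$; the mean did worse here. This will matter later.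

Can we read off the cost, up to a constant factor, from a list of linear quantities $\lambda_1(f),\lambda_2(f),\dots$, as the sum $\sum_n|\lambda_n(f)|^{1/2}$? For three points the list $(u,v)$ will do. Indeed, any decomposition satisfies $\|f\|_1\le\sum_j|c_j||K_j|\le\big(\sum_j(|c_j||K_j|)^{1/2}\big)^2$, so the cost lies between $(|u|+|v|)^{1/2}\ge(|u|^{1/2}+|v|^{1/2})/\sqrt2$ and $|u|^{1/2}+|v|^{1/2}$. But for the points $0,1,\dots,N$ the list of values is off by a factor $\sqrt N$: the function $\chi_{[0,N)}$ costs $\sqrt N$ by the same estimate, while its values give the sum $N$.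

Now allow all real endpoints, and replace the exponent $\frac12$ by any $p\in(0,1)$. Is there a countable list of linear functionals, and a constant depending only on $p$, such that $\sum_n|\lambda_n(f)|^p$ is comparable to the least cost of $f$ for every step function $f$? In the language of the next section, this asks whether $\mathcal F_p(\mathbb R)$ is isomorphic to a subspace of $\ell_p$. The answer is yes.

## 2. Lipschitz free $p$-spaces over the line

Throughout $0<p<1$, and we use again and again that $|s+t|^p\le|s|^p+|t|^p$.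

**Definition ($p$-Banach space).** A $p$-Banach space is a complete quasi-normed space $X$ whose quasi-norm satisfies $\|x+y\|^p\le\|x\|^p+\|y\|^p$.

Examples are $\ell_p$ and $L_p(\mu)$, and also every Banach space, since $(s+t)^p\le s^p+t^p$ for $s,t\ge0$. From the definition, $\big|\|x\|^p-\|y\|^p\big|\le\|x-y\|^p$, so the quasi-norm is continuous. Completions, quotients by closed subspaces, and extension of bounded operators from dense subspaces work as for Banach spaces. The Hahn–Banach theorem is not available, and we never use it on a $p$-Banach space.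

**Definition ($p$-metric space).** A $p$-metric on a set is a function $d$ satisfying the axioms of a metric, except that the triangle inequality is replaced by $d(x,z)^p\le d(x,y)^p+d(y,z)^p$.

Our examples are the spaces $\mathbb R_\alpha=(\mathbb R,|x-y|^\alpha)$ with $0<\alpha\le1/p$: since $\alpha p\le1$, the function $|x-y|^{\alpha p}$ is a metric. For $p=\frac12$, $\alpha=2$ we have $d(0,2)=4>d(0,1)+d(1,2)=2$, so this is not a metric, but $\sqrt4\le1+1$. For $\alpha=1$ we get $\mathbb R$ with its usual metric.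

**Definition (Lipschitz free $p$-space).** Let $\mathcal M$ be a $p$-metric space with a base point $0$. The space $\mathcal F_p(\mathcal M)$ is the unique $p$-Banach space with these properties: $\mathcal M$ embeds isometrically in it by a canonical map $\delta=\delta_{\mathcal M}$ with $\delta(0)=0$; and for every $p$-Banach space $X$, every Lipschitz map $g:\mathcal M\to X$ with $g(0)=0$ extends to a unique bounded linear map $T_g:\mathcal F_p(\mathcal M)\to X$ with $T_g\circ\delta=g$ and $\|T_g\|=\mathrm{Lip}(g)$.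

Over the line these spaces are spaces of step functions with a cost. For $x\ge0$ put $e_x=\chi_{[0,x)}$, and for $x<0$ put $e_x=-\chi_{[x,0)}$. Then $e_0=0$ and
$$e_b-e_a=\chi_{[a,b)}\qquad(a<b).$$
Let $\mathcal S$ be the linear span of all $\chi_{[a,b)}$. The $e_x$ with $x\ne0$ span $\mathcal S$. They are linearly independent, because a finite sum $\sum_xc_xe_x$ has jump $-c_x$ at $x$. So there is a unique linear map $\Phi:\mathcal S\to\mathcal F_p(\mathbb R_\alpha)$ with $\Phi e_x=\delta(x)$. It satisfies $\Phi\chi_{[a,b)}=\delta(b)-\delta(a)$, an element of quasi-norm $(b-a)^\alpha$, and therefore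
$$\Big\|\Phi\sum_jc_j\chi_{[a_j,b_j)}\Big\|^p\le\sum_j|c_j|^p(b_j-a_j)^{\alpha p}\qquad\text{(finite sums)}.\tag{1}$$
The same applies to a subset $M\subset\mathbb R$ containing $0$, with $\mathcal S(M)=\operatorname{span}\{\chi_{[a,b)}:a,b\in M\}$ in place of $\mathcal S$.

**Lemma 1 (the quasi-norm is the least cost).** For $f\in\mathcal S$, $\|\Phi f\|^p$ is the infimum of $\sum_j|c_j|^p(b_j-a_j)^{\alpha p}$ over all finite representations $f=\sum_jc_j\chi_{[a_j,b_j)}$. The same holds for $M\ni0$, with endpoints restricted to $M$.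

*Proof.* Let $N(f)^p$ be the infimum. By (1), $\|\Phi f\|\le N(f)$. Conversely, $N$ is homogeneous and $N(f+g)^p\le N(f)^p+N(g)^p$, so the completion $X$ of $\mathcal S/\{N=0\}$ is a $p$-Banach space. The map $x\mapsto[e_x]\in X$ sends $0$ to $0$ and has Lipschitz constant at most $1$, since $N(\chi_{[a,b)})\le(b-a)^\alpha$. So there is $T:\mathcal F_p(\mathbb R_\alpha)\to X$ with $\|T\|\le1$ and $T\Phi f=[f]$, whence $N(f)=\|[f]\|\le\|\Phi f\|$. For $M$ the argument is the same. $\square$

So Section 1 computed $\mathcal F_{1/2}(\{0,1,2\})$: there $\|\Phi f\|^{1/2}$ is the minimum found. The next two lemmas say how one tests operators on $\mathcal F_p(\mathbb R_\alpha)$.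

**Lemma 2 (upper bounds are tested on single intervals).** Let $X$ be a $p$-Banach space and $\Lambda:\mathcal S\to X$ linear with $\|\Lambda\chi_{[a,b)}\|\le A(b-a)^\alpha$ for all $a<b$. Then there is a bounded linear $T:\mathcal F_p(\mathbb R_\alpha)\to X$ with $T\Phi f=\Lambda f$ for all $f\in\mathcal S$ and $\|T\|\le A$.

*Proof.* Put $g(x)=\Lambda e_x$. Then $g(0)=0$ and $\|g(b)-g(a)\|=\|\Lambda\chi_{[a,b)}\|\le A(b-a)^\alpha$. Take $T=T_g$. The linear maps $T\Phi$ and $\Lambda$ agree on every $e_x$, hence on $\mathcal S$. $\square$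

Let $\mathcal S_{dy}\subset\mathcal S$ be the span of the $\chi_{[a,b)}$ with $a,b$ dyadic rationals.

**Lemma 3 (lower bounds are tested on dyadic step functions).** $\Phi(\mathcal S_{dy})$ is dense in $\mathcal F_p(\mathbb R_\alpha)$. So if $T$ is a bounded operator on $\mathcal F_p(\mathbb R_\alpha)$ with $\|\Phi f\|^p\le A\|T\Phi f\|^p$ for all $f\in\mathcal S_{dy}$, then $\|z\|^p\le A\|Tz\|^p$ for all $z$, and $T$ is an isomorphism onto a closed subspace.

*Proof.* Let $Y$ be the closure of $\Phi(\mathcal S)=\operatorname{span}\delta(\mathbb R)$. If $Y$ were not the whole space, then $0$ and the quotient map $\mathcal F_p(\mathbb R_\alpha)\to\mathcal F_p(\mathbb R_\alpha)/Y$ would be two different extensions of the zero map on $\mathbb R_\alpha$, against uniqueness. So $\Phi(\mathcal S)$ is dense. Since $\delta$ is continuous, $\Phi\chi_{[a,b)}=\delta(b)-\delta(a)$ is a limit of elements $\delta(b')-\delta(a')$ with $a',b'$ dyadic rationals. Hence $\Phi(\mathcal S_{dy})$ is dense. The rest follows by continuity of $T$ and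 of the quasi-norms. $\square$

In particular, $\mathcal F_p(\mathbb R)$ is isomorphic to a subspace of $\ell_p$ exactly when there are linear functionals $\lambda_n$ on $\mathcal S$ with $\sum_n|\lambda_n(f)|^p$ comparable to $\|\Phi f\|^p$ on $\mathcal S$. Given $T$, take for $\lambda_n(f)$ the coordinates of $T\Phi f$; given the $\lambda_n$, extend by density. Here are the results. The problem comes from the paper "Structure of the Lipschitz free $p$-spaces"; its statement recalls that for $p<1$ even $\mathcal F_p(\mathbb Z)$ is not isomorphic to $\ell_p$.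

**Theorem 1.** Let $0<p<1$. There is a bounded linear $T:\mathcal F_p(\mathbb R)\to\ell_p$ with $\|z\|^p\le3\|Tz\|^p$ for all $z$. So $\mathcal F_p(\mathbb R)$ is isomorphic to a subspace of $\ell_p$.

**Theorem 2.** Let $0<p<1$, and let $\mathbb R_\alpha=(\mathbb R,|x-y|^\alpha)$ for $0<\alpha\le1/p$.

* (a) For every $M\subset\mathbb R$ (usual metric, any base point), $\mathcal F_p(M)$ embeds isomorphically in $\ell_p$, with distortion bounded by a constant depending only on $p$.
* (b) $\mathcal F_p(\mathbb R)$ is not isomorphic to a complemented subspace of $\ell_p$; in particular it is not isomorphic to $\ell_p$.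
* (c) If $0<\alpha<1/p$, then for every step function $f=\sum_jc_j\chi_{[a_j,b_j)}$, with $\Phi f=\sum_jc_j(\delta(b_j)-\delta(a_j))$,
$$\tfrac16\,\|\Phi f\|^p_{\mathcal F_p(\mathbb R_\alpha)}\le\iint_{\mathbb R^2}\frac{|f(x)-f(y)|^p}{|x-y|^{2-\alpha p}}\,dx\,dy\le\frac4{\alpha p(1-\alpha p)}\,\|\Phi f\|^p_{\mathcal F_p(\mathbb R_\alpha)}.$$
* (d) If $0<\alpha<1$, then $\mathcal F_p(\mathbb R_\alpha)\simeq\ell_p$. If $\alpha=1$, it embeds in $\ell_p$, but never as a complemented subspace. If $1<\alpha\le1/p$, every bounded operator from $\mathcal F_p(\mathbb R_\alpha)$ to $\ell_p$ is $0$. For all $0<\alpha\le1/p$, $\mathcal F_p(\mathbb R_\alpha)$ embeds isomorphically in $L_p$.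

## 3. Haar coefficients: an isomorphism with $\ell_p$ for $\alpha<1$, a divergent sum at $\alpha=1$

The natural list of linear functionals for step functions on the line is the list of Haar coefficients. We try it on all $\mathbb R_\alpha$ at once. It settles $\alpha<1$ and breaks at $\alpha=1$ in an instructive way.

For $i\in\mathbb Z$ let $\mathcal D_i=\{[k2^{-i},(k+1)2^{-i}):k\in\mathbb Z\}$ and $\mathcal D=\bigcup_i\mathcal D_i$. For a locally integrable $f$ write
$$a_J=a_J(f)=\frac1{|J|}\int_Jf,\qquad E_lf=\sum_{J\in\mathcal D_l}a_J\chi_J .$$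
For $I\in\mathcal D$ with left and right halves $I_-$, $I_+$ put $h_I=\chi_{I_+}-\chi_{I_-}$ and $d_I(f)=\frac12(a_{I_+}-a_{I_-})$. Since $a_I=\frac12(a_{I_+}+a_{I_-})$, we have $a_{I_\pm}-a_I=\pm d_I(f)$, that is,
$$E_{i+1}f-E_if=\sum_{I\in\mathcal D_i}d_I(f)h_I.\tag{2}$$

**Lemma 4 (counting).** Let $K=[a,b)$. At most two intervals of $\mathcal D_l$ meet $K$ without being contained in $K$. At most $2^l|K|+2$ intervals of $\mathcal D_l$ meet $K$, and if $|K|\le2^{-l}$, at most two.

*Proof.* If $Q=[q,q')$ meets $K$ and $q<a$, then $a$ is an interior point of $Q$. If $Q$ meets $K$ and $q'>b$, then $b$ is an interior point of $Q$. Each of $a,b$ is interior to at most one $Q\in\mathcal D_l$, which gives the first claim. The $Q\subset K$ are disjoint, so there are at most $2^l|K|$ of them, which gives the second. If three intervals meet $K$, then $K$ contains one of them together with points of both its neighbors, and the part of $K$ in the left neighbor has positive length. So $|K|>2^{-l}$. $\square$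

**Theorem 2(d), case $0<\alpha<1$.** $\mathcal F_p(\mathbb R_\alpha)\simeq\ell_p$.

**Step 1: an operator into $\ell_p(\mathcal D)$.** We check that $f\mapsto(|I|^\alpha d_I(f))_{I\in\mathcal D}$ satisfies the hypothesis of Lemma 2. Let $f=\chi_K$. If $|I|\le|K|$ and $d_I\ne0$, then $I$ meets $K$ and is not contained in it. At each level there are at most two such $I$, and $|d_I|\le\frac12$. If $|I|>|K|$ and $d_I\ne0$, then $I$ meets $K$. Again there are at most two per level, and $|d_I|\le\frac12\cdot|K|/(|I|/2)=|K|/|I|$. Hence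
$$\sum_I|I|^{\alpha p}|d_I(\chi_K)|^p\le\sum_{2^{-i}\le|K|}2\cdot2^{-i\alpha p}+2|K|^p\sum_{2^{-i}>|K|}2^{i(1-\alpha)p}.\tag{3}$$
The first sum is geometric and at most $2|K|^{\alpha p}/(1-2^{-\alpha p})$. As $\alpha<1$, the second sum is geometric too: its terms have $2^i<|K|^{-1}$, so the second summand is at most $2|K|^p|K|^{-(1-\alpha)p}/(1-2^{-(1-\alpha)p})$. Altogether the left side is at most $C|K|^{\alpha p}$. By Lemma 2 there is a bounded $T':\mathcal F_p(\mathbb R_\alpha)\to\ell_p(\mathcal D)$ with $T'\Phi f=(|I|^\alpha d_I(f))_I$.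

**Step 2: an operator back.** By (1), $\|\Phi h_I\|^p\le2(|I|/2)^{\alpha p}\le2|I|^{\alpha p}$. Denote by $u_I$ the unit vectors of $\ell_p(\mathcal D)$. Then $Uu_I=|I|^{-\alpha}\Phi h_I$ defines a bounded $U:\ell_p(\mathcal D)\to\mathcal F_p(\mathbb R_\alpha)$, since $\|U\sum c_Iu_I\|^p\le2\sum|c_I|^p$.

**Step 3: the two operators are inverse to each other.** Since $d_{I'}(f)=|I'|^{-1}\int fh_{I'}$, orthogonality of the Haar system gives $d_{I'}(h_I)=1$ if $I'=I$ and $0$ otherwise. So $T'U=\mathrm{Id}$. For the other order, let $J\in\mathcal D_j$. If $I\subset J$ or $I\cap J=\emptyset$, then $d_I(\chi_J)=0$. So only the $I\supsetneq J$ count. Let $I_N\in\mathcal D_{-N}$ be the interval of length $2^N$ containing $J$, for $2^N>|J|$. Summing (2) over the levels from $-N$ to $j-1$,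
$$\sum_{J\subsetneq I,\ |I|\le2^N}d_I(\chi_J)h_I=E_j\chi_J-E_{-N}\chi_J=\chi_J-\frac{|J|}{2^N}\chi_{I_N}.$$
The remainder is harmless: $\|\Phi(|J|2^{-N}\chi_{I_N})\|=|J|2^{-N}2^{N\alpha}=|J|2^{-N(1-\alpha)}\to0$. Since $UT'\Phi\chi_J=\sum_Id_I(\chi_J)\Phi h_I$, we get $UT'\Phi\chi_J=\Phi\chi_J$. Every $\chi_{[a,b)}$ with dyadic rational $a,b$ is a finite sum of $\chi_J$ with $J\in\mathcal D$. So $UT'=\mathrm{Id}$ on the dense set $\Phi(\mathcal S_{dy})$, hence everywhere. $\square$

Now put $\alpha=1$. The second sum in (3) becomes $\sum_{2^{-i}>|K|}1=\infty$, and this is no weakness of the estimate. Let $K=[0,1)$ and $I=[0,2^m)$ with $m\ge1$. Then $a_{I_-}=2^{-(m-1)}$ and $a_{I_+}=0$, so $d_I=-2^{-m}$ and $|I||d_I|=1$ for every $m$. It does not help to drop the scales above $1$: for $K=[0,2^{-m})$ and $I=[0,2^{-k})$ with $0\le k<m$ we have $a_{I_-}=2^{k+1-m}$, so $|I||d_I|=2^{-m}=|K|$. These $m$ coefficients alone contribute $m|K|^p$, whereas $\|\Phi\chi_K\|^p=|K|^p$. The cause is that means conserve mass. Seen from a scale much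 larger than $K$, the function $\chi_K$ has become a low, wide block of the same area, and at $\alpha=1$ a block of the same area has the same cost. So every larger scale sends in the same bill $|K|^p$.

## 4. Typical values in place of means: the quasi-norm as a double integral

In Section 1 the best common level was a value of the function (or $0$), not the mean. So let us describe $f$ on $I$ by a value that $f$ takes there and that is close to most of the others. For $f=\chi_{[0,2^{-m})}$ and $I=[0,2^{-i})$ this typical value is $1$ for $i\ge m$ and $0$ for $i\le m-2$; at $i=m-1$ both values are equally good. So the approximation changes at most twice as $i$ runs over $\mathbb Z$, and the bill of Section 3 does not pile up.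

A typical value is not linear in $f$, so it cannot be a coordinate of our operator. It need not be: it will only serve to find a cheap decomposition of $f$. What the linear data must control is how far $f$ is from its typical values.

**Lemma 5 (typical values).** Let $g$ be a step function with finitely many values on an interval $I$, and let $c_*$ minimize $c\mapsto\int_I|g-c|^p$ among the values $c$ of $g$ on $I$. Then

* (i) $\displaystyle\int_I|g-c_*|^p\le\frac1{|I|}\iint_{I\times I}|g(x)-g(y)|^p\,dx\,dy$;
* (ii) if $g\ne0$ only on a set of measure $\theta|I|$ with $\theta<\frac12$, then $c_*=0$.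

*Proof.* (i) For every $y\in I$, $g(y)$ is a value of $g$, so $\int_I|g-c_*|^p\le\int_I|g(x)-g(y)|^pdx$. Average over $y\in I$. (ii) Here $0$ is a value of $g$. For $c\ne0$,
$$\int_I|g-c|^p\ge(1-\theta)|I||c|^p+\int_{\{g\ne0\}}\big(|g|^p-|c|^p\big)=\int_I|g|^p+(1-2\theta)|I||c|^p>\int_I|g|^p,$$
so no $c\ne0$ is a minimizer. $\square$

For $g\in\mathcal S$ and $i\in\mathbb Z$ we choose a typical value $c_I$ of $g$ on each $I\in\mathcal D_i$ and put $S=\sum_{I\in\mathcal D_i}c_I\chi_I$. Since $g=0$, hence $c_I=0$, on all but finitely many $I$, we have $S\in\mathcal S$. We call $S$ a typical function of $g$ at level $i$. The next lemma turns typical functions at all levels into a decomposition of $f$. We allow a different function $g_i$ at each level; in this section $g_i=f$, in the next one $g_i$ will be an average of $f$.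

**Lemma 6 (telescoping).** Let $\beta=\alpha p$, $f\in\mathcal S$, $g_i\in\mathcal S$ for $i\in\mathbb Z$, and let $S_i$ be a typical function of $g_i$ at level $i$. If $S_i=f$ for all large $i$ and $S_i=0$ for all very negative $i$, then in $\mathcal F_p(\mathbb R_\alpha)$
$$\|\Phi f\|^p\le(1+2^{1-\beta})\sum_{i\in\mathbb Z}2^{i(1-\beta)}\|g_i-S_i\|_p^p+2^{1-\beta}\sum_{i\in\mathbb Z}2^{i(1-\beta)}\|g_{i+1}-g_i\|_p^p .\tag{4}$$

*Proof.* By hypothesis $f=\sum_i(S_{i+1}-S_i)$ is a finite sum. The function $S_{i+1}-S_i$ is constant on each $I'\in\mathcal D_{i+1}$ and nonzero on finitely many of them. For these, $|I'|^\beta=2^{(i+1)(1-\beta)}|I'|$. So (1) gives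
$$\|\Phi(S_{i+1}-S_i)\|^p\le2^{(i+1)(1-\beta)}\|S_{i+1}-S_i\|_p^p\le2^{(i+1)(1-\beta)}\big(\|S_{i+1}-g_{i+1}\|_p^p+\|g_{i+1}-g_i\|_p^p+\|g_i-S_i\|_p^p\big).$$
Sum over $i$. In the first term shift the index; in the other two write $2^{(i+1)(1-\beta)}=2^{1-\beta}2^{i(1-\beta)}$. $\square$

**Proof of Theorem 2(c).** Let $0<\alpha<1/p$ and $\beta=\alpha p\in(0,1)$, and write
$$G(f)=\iint_{\mathbb R^2}\frac{|f(x)-f(y)|^p}{|x-y|^{2-\beta}}\,dx\,dy .$$

**Step 1: the right-hand inequality.** We test on one interval and use Lemma 2. Let $|K|=k$. For $h>0$ the set of $x$ with $\chi_K(x)\ne\chi_K(x+h)$ has measure $2\min(h,k)$. By symmetry in $x$ and $y$,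
$$G(\chi_K)=2\int_0^\infty h^{\beta-2}\,2\min(h,k)\,dh=4\Big(\int_0^kh^{\beta-1}dh+k\int_k^\infty h^{\beta-2}dh\Big)=4\Big(\frac{k^\beta}\beta+\frac{k^\beta}{1-\beta}\Big)=\frac{4k^\beta}{\beta(1-\beta)} .$$
Let $\mu$ be the measure $|s-t|^{\beta-2}\,ds\,dt$ on $\mathbb R^2$ off the diagonal. The linear map sending $f$ to the function $(s,t)\mapsto f(s)-f(t)$ takes values in $L_p(\mu)$, and $G(f)$ is the $p$-th power of the quasi-norm of the image. By Lemma 2 it induces a bounded $D:\mathcal F_p(\mathbb R_\alpha)\to L_p(\mu)$ with $G(f)=\|D\Phi f\|^p$ and $\|D\|^p\le\frac4{\beta(1-\beta)}$.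

**Step 2: the left-hand inequality for $f\in\mathcal S_{dy}$.** We apply Lemma 6 with $g_i=f$ for all $i$. Let $f$ vanish outside $[-2^N,2^N)$ and be constant on every interval of $\mathcal D_L$, with integers $N,L\ge0$. For $i\ge L$ the only value of $f$ on $I\in\mathcal D_i$ is its constant value there, so $S_i=f$. For $i\le-N-2$, each $I\in\mathcal D_i$ lies in $[0,\infty)$ or in $(-\infty,0)$. So $f\ne0$ on at most $2^N\le\frac14|I|$ of it, and $S_i=0$ by Lemma 5(ii). Now (4) has no second sum, and Lemma 5(i) with $|I|^{-1}=2^i$ gives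
$$\|\Phi f\|^p\le(1+2^{1-\beta})\iint|f(x)-f(y)|^p\sum_{i:\ x,y\in I\text{ for some }I\in\mathcal D_i}2^{i(2-\beta)}\,dx\,dy .$$
For $x\ne y$, the $i$ in the inner sum satisfy $|x-y|<2^{-i}$, i.e. $2^i<|x-y|^{-1}$. So the inner sum is at most $|x-y|^{\beta-2}/(1-2^{-(2-\beta)})\le2|x-y|^{\beta-2}$, because $2-\beta>1$. Since $1+2^{1-\beta}\le3$, we get $\|\Phi f\|^p\le6\,G(f)$.

**Step 3: all step functions.** By Step 2, $\|\Phi f\|^p\le6\|D\Phi f\|^p$ on $\mathcal S_{dy}$. By Lemma 3, $\|z\|^p\le6\|Dz\|^p$ for all $z$. With $z=\Phi f$ this is $\frac16\|\Phi f\|^p\le G(f)$ for all $f\in\mathcal S$. $\square$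

Since $1<1/p$, the case $\alpha=1$ is included: $\mathcal F_p(\mathbb R)$ embeds in an $L_p$-space, although the Haar list has failed. But the data $f(x)-f(y)$ form a continuum, weighted by an integral. To land in $\ell_p$ we need countably many functionals.

## 5. Sampled averages at growing resolution: $\mathcal F_p(\mathbb R)$ inside $\ell_p$

From now on $\alpha=1$, so $\beta=p$. To make the data countable, cut each $I\in\mathcal D_i$ into $n$ equal dyadic intervals $J$, replace the points $x,y\in I$ by the intervals $J,J'$ and the values $f(x),f(y)$ by the averages $a_J,a_{J'}$. Lemma 5, applied to the function $\sum_Ja_J\chi_J$, then asks us to control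
$$|I|^p\,n^{-2}\sum_{J,J'\subset I}|a_J-a_{J'}|^p .$$

With $n=2$ these are the Haar data again, and any fixed $n$ fails in the same way. Let $K=[0,2^{-r})\subset I=[0,2^{-i})$ with $|K|<\lambda=|I|/n$. Then one $a_J$ equals $|K|/\lambda$ and the others vanish, so the displayed quantity is
$$|I|^p\,n^{-2}\cdot2(n-1)\Big(\frac{|K|}\lambda\Big)^p=2(n-1)n^{p-2}\,|K|^p .$$
This does not depend on $i$, and there are infinitely many such $i$. However, the factor $2(n-1)n^{p-2}\le2n^{p-1}$ is small when $n$ is large, because $p<1$: a spike hidden in one sample out of $n$ hardly matters. So let the number of samples $n_i$ grow with $|i|$, fast enough that $\sum_in_i^{p-1}<\infty$. We take $n_i=2^{|i|}$.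

There is a price. The averages are now taken over intervals of length $2^{-i}/n_i$. For $i\le0$ this length is $1$, the same for all such $i$. For $i\ge0$ it is $4^{-i}$, so the sampled function $E_{2i}f$ changes with $i$, and the second sum of (4) is present. We add the differences $E_{2i+2}f-E_{2i}f$ to the data. Section 3 warns us that for $f=\chi_K$ the differences of means cost about $|K|^p$ per scale when each is paid at its own scale. But in (4) they are paid at the rate $2^{i(1-p)}$ belonging to length $2^{-i}$, not at the rate $2^{2i(1-p)}$ belonging to length $4^{-i}$. This saves a factor $2^{-i(1-p)}$, and the sum over $i$ will converge.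

**The operator.** For $i\in\mathbb Z$ put
$$l_i=\max(2i,0)=i+|i|,\qquad n_i=2^{|i|}.$$
Each $I\in\mathcal D_i$ is the union of exactly $n_i$ intervals $J\in\mathcal D_{l_i}$. For $i=2$: $|I|=\frac14$, $|J|=\frac1{16}$, four samples. For $i=0$: $I=J$, one sample. For $i=-2$: $|I|=4$, $|J|=1$, four samples. For $f\in\mathcal S$ let
$$\mathcal A_i(f)=\sum_{I\in\mathcal D_i}|I|^p\,n_i^{-2}\sum_{\substack{J,J'\in\mathcal D_{l_i}\\J,J'\subset I}}|a_J-a_{J'}|^p\quad(i\in\mathbb Z),\qquad\mathcal B_i(f)=2^{i(1-p)}\|E_{2i+2}f-E_{2i}f\|_p^p\quad(i\ge0),$$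
and let $\Lambda f$ be the countable family of all the numbers
$$|I|\,n_i^{-2/p}(a_J-a_{J'})\qquad(i\in\mathbb Z,\ I\in\mathcal D_i,\ J,J'\in\mathcal D_{l_i},\ J,J'\subset I),$$
$$2^{i(1-p)/p}\,|Q|^{1/p}\,(a_Q-a_{\hat Q})\qquad(i\ge0,\ Q\in\mathcal D_{2i+2},\ Q\subset\hat Q\in\mathcal D_{2i}).$$
Every entry is linear in $f$. Since $E_{2i+2}f-E_{2i}f$ equals $a_Q-a_{\hat Q}$ on $Q$,
$$\sum|\text{entries of }\Lambda f|^p=\sum_{i\in\mathbb Z}\mathcal A_i(f)+\sum_{i\ge0}\mathcal B_i(f).\tag{5}$$

**Proof of Theorem 1.** Steps 1–3 bound (5) for $f=\chi_K$, $K=[a,b)$, by a constant times $|K|^p$, as Lemma 2 requires. Steps 4–6 give the lower estimate for $f\in\mathcal S_{dy}$.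

**Step 1: the change of samples, $\sum\mathcal B_i(\chi_K)$.** Let $i\ge0$ and $Q\in\mathcal D_{2i}$. If $Q\cap K=\emptyset$ or $Q\subset K$, then $\chi_K$ is constant on $Q$ and $E_{2i+2}\chi_K=E_{2i}\chi_K$ there. By Lemma 4 at most two other $Q$ remain. Both averaged functions are nonnegative and have integral $|K\cap Q|$ over $Q$, so Hölder's inequality gives
$$\int_Q|E_{2i+2}\chi_K-E_{2i}\chi_K|^p\le\int_Q(E_{2i+2}\chi_K)^p+\int_Q(E_{2i}\chi_K)^p\le2|Q|^{1-p}|K\cap Q|^p\le2\cdot2^{-2i(1-p)}|K|^p .$$
Hence $\mathcal B_i(\chi_K)\le4\cdot2^{-i(1-p)}|K|^p$, and $\sum_{i\ge0}\mathcal B_i(\chi_K)\le\dfrac{4|K|^p}{1-2^{-(1-p)}}$.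

**Step 2: scales not exceeding $|K|$, $\mathcal A_i(\chi_K)$ with $2^{-i}\le|K|$.** Only those $I\in\mathcal D_i$ contribute that meet $K$ and are not contained in it, as otherwise all $a_J$, $J\subset I$, are equal. There are at most two by Lemma 4. Since $0\le a_J\le1$, each contributes at most $|I|^p$. So $\mathcal A_i(\chi_K)\le2\cdot2^{-ip}$, and the sum over these $i$ is at most $\dfrac{2|K|^p}{1-2^{-p}}$.

**Step 3: scales larger than $|K|$, $\mathcal A_i(\chi_K)$ with $2^{-i}>|K|$.** Here the growth of $n_i$ is used. By Lemma 4 at most two $I\in\mathcal D_i$ meet $K$. For each of them, $|a_J-a_{J'}|^p\le a_J^p+a_{J'}^p$ gives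
$$n_i^{-2}\sum_{J,J'\subset I}|a_J-a_{J'}|^p\le2n_i^{-1}\sum_{J\subset I}a_J^p .$$
Let $\lambda=2^{-l_i}$ be the length of the $J$, so that $n_i\lambda=|I|$, and note $a_J\le\min(1,|K|/\lambda)$.

If $|K|\ge\lambda$, then at most $|K|/\lambda+2\le3|K|/\lambda$ of the $J$ meet $K$, so $\sum_Ja_J^p\le3|K|/\lambda$. The contribution of $I$ is at most $|I|^p\cdot2n_i^{-1}\cdot3|K|/\lambda=6|K||I|^{p-1}$.

If $|K|<\lambda$, then at most two $J$ meet $K$, so $\sum_Ja_J^p\le2(|K|/\lambda)^p$. The contribution of $I$ is at most $|I|^p\cdot2n_i^{-1}\cdot2(|K|/\lambda)^p=4|K|^pn_i^{p-1}$, since $|I|/\lambda=n_i$.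

In both cases, with at most two $I$ and $|I|=2^{-i}$,
$$\mathcal A_i(\chi_K)\le12\,|K|\,2^{i(1-p)}+8\,|K|^p\,2^{-|i|(1-p)} .$$
We sum over $i$ with $2^i<|K|^{-1}$. The first terms form a geometric series with sum at most $12|K|\,|K|^{p-1}/(1-2^{-(1-p)})$. For the second terms, $\sum_{i\in\mathbb Z}2^{-|i|(1-p)}\le2/(1-2^{-(1-p)})$. The total is at most $\dfrac{28|K|^p}{1-2^{-(1-p)}}$.

Adding Steps 1–3, $\|\Lambda\chi_K\|_{\ell_p}^p\le C|K|^p$ with $C=C(p)=\frac{32}{1-2^{-(1-p)}}+\frac2{1-2^{-p}}$. In particular $\Lambda f\in\ell_p$ for every $f\in\mathcal S$. By Lemma 2 there is a bounded $T:\mathcal F_p(\mathbb R)\to\ell_p$ with $T\Phi f=\Lambda f$ for all $f\in\mathcal S$ and $\|T\|\le C^{1/p}$.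

**Step 4: typical values of the samples.** Let $f\in\mathcal S_{dy}$. Choose integers $N,L\ge0$ such that $f$ vanishes outside $[-2^N,2^N)$ and is constant on every interval of $\mathcal D_L$. Put $g_i=E_{l_i}f\in\mathcal S$, and let $S_i$ be a typical function of $g_i$ at level $i$. On $I\in\mathcal D_i$ the function $g_i$ takes the $n_i$ values $a_J$, $J\subset I$, each on a set of measure $|I|/n_i$. So Lemma 5(i) reads
$$\int_I|g_i-S_i|^p\le|I|\,n_i^{-2}\sum_{J,J'\subset I}|a_J-a_{J'}|^p .$$
Multiply by $2^{i(1-p)}$, use $2^{i(1-p)}|I|=|I|^p$, and sum over $I$: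
$$2^{i(1-p)}\|g_i-S_i\|_p^p\le\mathcal A_i(f).\tag{6}$$

**Step 5: both ends of the telescoping sum.** This checks the hypotheses of Lemma 6. For $i\ge L$ we have $l_i\ge i\ge L$, so $g_i=f$ is constant on each $I\in\mathcal D_i$, and $S_i=f$. For $i\le-N-2$ we have $l_i=0$ and $g_i=E_0f$, which vanishes outside $[-2^N,2^N)$ because this set is a union of unit intervals of $\mathcal D_0$. Each $I\in\mathcal D_i$ lies in $[0,\infty)$ or in $(-\infty,0)$, so $g_i\ne0$ on a part of $I$ of measure at most $2^N\le\frac14 2^{-i}=\frac14|I|$. By Lemma 5(ii), $S_i=0$.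

**Step 6: the lower estimate.** We insert what we know into (4) with $\beta=p$. The first sum is controlled by (6). In the second sum, $g_{i+1}=g_i=E_0f$ for $i<0$, while for $i\ge0$ we have $2^{i(1-p)}\|g_{i+1}-g_i\|_p^p=2^{i(1-p)}\|E_{2i+2}f-E_{2i}f\|_p^p=\mathcal B_i(f)$. Therefore, by (5),
$$\|\Phi f\|^p\le(1+2^{1-p})\sum_{i\in\mathbb Z}\mathcal A_i(f)+2^{1-p}\sum_{i\ge0}\mathcal B_i(f)\le3\,\|\Lambda f\|_{\ell_p}^p=3\,\|T\Phi f\|^p .$$
By Lemma 3, $\|z\|^p\le3\|Tz\|^p$ for all $z\in\mathcal F_p(\mathbb R)$, and $T$ is an isomorphism onto a closed subspace of $\ell_p$. $\square$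

The nonlinear choice of the $c_I$ enters only the decomposition of $f$ in Steps 4–6. The operator $T$ itself consists of differences of averages.

## 6. Subsets of the line

The distortion of an embedding $S$ is $\|S\|\,\|S^{-1}\|$, with $S^{-1}$ defined on the range. The embedding $T$ of Theorem 1 has distortion at most $(3C(p))^{1/p}$.

**Proof of Theorem 2(a).** We show that $\mathcal F_p(M)$ sits inside $\mathcal F_p(\mathbb R)$, and then apply $T$.

**Step 1: reductions.** By translating we may assume that the base point is $0\in M$. A Lipschitz map from $M$ into a complete space extends uniquely to the closure $\overline M$, with the same constant. A bounded operator on $\mathcal F_p(\overline M)$ is determined by its values on $\delta(M)$, because $\delta(M)$ is dense in $\delta(\overline M)$. So $\mathcal F_p(\overline M)$ has the defining properties of $\mathcal F_p(M)$, and we may assume that $M$ is closed.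

**Step 2: a Lipschitz map $\rho:\mathbb R\to\mathcal F_p(M)$ extending $\delta_M$.** Put $\rho=\delta_M$ on $M$. On a bounded gap $(a,b)$ of $M$ interpolate linearly, $\rho(x)=\delta_M(a)+\frac{x-a}{b-a}(\delta_M(b)-\delta_M(a))$. On an unbounded gap let $\rho$ be constant, equal to its value at the endpoint. If $x<y$ lie in the closure of one gap, then $\|\rho(y)-\rho(x)\|\le y-x$, because $\|\delta_M(b)-\delta_M(a)\|=b-a$. This covers all $x<y$ with $[x,y]\cap M=\emptyset$. If $[x,y]\cap M\ne\emptyset$, let $b$ and $a'$ be its minimum and maximum. Then $x=b$ or $x$ lies in a gap with right endpoint $b$, and similarly for $y$ and $a'$. So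
$$\|\rho(y)-\rho(x)\|^p\le(b-x)^p+(a'-b)^p+(y-a')^p\le3^{1-p}(y-x)^p,$$
the last step by concavity of $t\mapsto t^p$. Hence $\rho$, which satisfies $\rho(0)=0$, extends to $T_\rho:\mathcal F_p(\mathbb R)\to\mathcal F_p(M)$ with $\|T_\rho\|\le3^{1/p-1}$.

**Step 3: the embedding.** The map $x\mapsto\delta_{\mathbb R}(x)$ on $M$ is isometric, so it induces $\iota:\mathcal F_p(M)\to\mathcal F_p(\mathbb R)$ with $\|\iota\|\le1$ and $\iota\delta_M(x)=\delta_{\mathbb R}(x)$. Then $T_\rho\iota\delta_M(x)=\rho(x)=\delta_M(x)$ for $x\in M$, so $T_\rho\iota=\mathrm{Id}$ by uniqueness of extensions. It follows that $\|z\|\le3^{1/p-1}\|\iota z\|$, and $T\iota$ embeds $\mathcal F_p(M)$ in $\ell_p$ with distortion bounded in terms of $p$ only. $\square$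

So $\mathcal F_p(\mathbb Z)$ embeds in $\ell_p$, although, as recalled in Section 2, it is not isomorphic to $\ell_p$.

## 7. A complemented copy would put $L_1$ inside $\ell_1$

A space $X$ is isomorphic to a complemented subspace of $\ell_p$ exactly when there are bounded $V:X\to\ell_p$ and $P:\ell_p\to X$ with $PV=\mathrm{Id}$.

**Proof of Theorem 2(b).** Suppose such $V,P$ exist for $X=\mathcal F_p(\mathbb R)$. We transfer both operators to $L_1(\mathbb R)$ and $\ell_1$.

**Step 1: from $P$ to $W:\ell_1\to L_1(\mathbb R)$.** The inclusion $\mathcal S\subset L_1(\mathbb R)$ satisfies $\|\chi_{[a,b)}\|_1=b-a$, and $L_1(\mathbb R)$ is a $p$-Banach space. By Lemma 2 there is a bounded $j:\mathcal F_p(\mathbb R)\to L_1(\mathbb R)$ with $j\Phi f=f$ for $f\in\mathcal S$. The images under $jP$ of the unit vectors $u_n$ of $\ell_p$ are bounded in the Banach space $L_1(\mathbb R)$, so $W(\sum_nc_nu_n)=\sum_nc_n\,jPu_n$ defines a bounded $W:\ell_1\to L_1(\mathbb R)$. It agrees with $jP$ on $\ell_p\subset\ell_1$, since both are continuous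 on $\ell_p$ and agree on finitely supported sequences.

**Step 2: from $V$ to $R:L_1(\mathbb R)\to\ell_1$.** Write $f\in\mathcal S$ as $\sum_kc_k\chi_{K_k}$ with disjoint intervals $K_k$. Since $\|\cdot\|_{\ell_1}\le\|\cdot\|_{\ell_p}$,
$$\|V\Phi f\|_{\ell_1}\le\sum_k|c_k|\,\|V\Phi\chi_{K_k}\|_{\ell_p}\le\|V\|\sum_k|c_k||K_k|=\|V\|\,\|f\|_1 .$$
As $\mathcal S$ is dense in $L_1(\mathbb R)$, the map $f\mapsto V\Phi f$ extends to a bounded $R:L_1(\mathbb R)\to\ell_1$.

**Step 3: contradiction.** For $f\in\mathcal S$ we have $WRf=jPV\Phi f=j\Phi f=f$, so $WR=\mathrm{Id}$ on $L_1(\mathbb R)$. Let $r_n$ be the Rademacher functions on $[0,1]$, extended by $0$. They have norm $1$ in $L_1$. They are weakly null: each $g\in L_\infty$ restricts to an element of $L_2[0,1]$, and $\int gr_n\to0$ by Bessel's inequality. So $Rr_n\to0$ weakly in $\ell_1$, hence in norm, by the Schur property of $\ell_1$. But $1=\|WRr_n\|_1\le\|W\|\|Rr_n\|$. This is a contradiction. Since $\ell_p$ is complemented in itself, $\mathcal F_p(\mathbb R)\not\simeq\ell_p$.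 $\square$

## 8. The spaces $\mathcal F_p(\mathbb R_\alpha)$ for all $0<\alpha\le1/p$

**Proof of the rest of Theorem 2(d).** The case $0<\alpha<1$ was settled in Section 3. The case $\alpha=1$ is Theorem 1 together with (b).

**Step 1: for $1<\alpha\le1/p$ there are no operators into $\ell_p$.** Let $\varphi$ be a bounded linear functional on $\mathcal F_p(\mathbb R_\alpha)$. Then $|\varphi(\delta(x))-\varphi(\delta(y))|\le\|\varphi\||x-y|^\alpha$ with $\alpha>1$, so the function $x\mapsto\varphi(\delta(x))$ has derivative $0$ everywhere. It is constant, equal to $\varphi(\delta(0))=0$. As $\operatorname{span}\delta(\mathbb R)$ is dense, $\varphi=0$. If $S:\mathcal F_p(\mathbb R_\alpha)\to\ell_p$ is bounded, each of its coordinates is a bounded functional, hence $0$. So $S=0$.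

**Step 2: embedding in $L_p$ for $\alpha<1/p$.** The operator $D$ of Section 4 satisfies $\frac16\|z\|^p\le\|Dz\|^p\le\frac4{\beta(1-\beta)}\|z\|^p$, so it embeds $\mathcal F_p(\mathbb R_\alpha)$ in $L_p(\mu)$. The measure $\mu$ is $\sigma$-finite, nonatomic and separable. Choose a measurable $h>0$ with $\int h\,d\mu=1$. Then $F\mapsto Fh^{-1/p}$ is an isometry of $L_p(\mu)$ onto $L_p(h\,\mu)$. Since $h\,\mu$ is a nonatomic Borel probability measure on $\mathbb R^2$, the latter is isometric to $L_p[0,1]$ by the classical isomorphism theorem for such measures.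

**Step 3: the endpoint $\alpha=1/p$.** Here $\beta=1$ and the double integral is not available, but the space can be identified. For $a<b$ we have $\|\chi_{[a,b)}\|_{L_p(\mathbb R)}=(b-a)^{1/p}$, the distance of $a$ and $b$ in $\mathbb R_{1/p}$. By Lemma 2 there is an operator $\mathcal F_p(\mathbb R_{1/p})\to L_p(\mathbb R)$ of norm at most $1$ with $\Phi f\mapsto f$. Conversely, if $f=\sum_jc_j\chi_{K_j}$ with disjoint $K_j$, then (1) with $\alpha p=1$ gives $\|\Phi f\|^p\le\sum_j|c_j|^p|K_j|=\|f\|_p^p$. So $\|\Phi f\|=\|f\|_p$ on $\mathcal S$. Since $\Phi(\mathcal S)$ is dense in $\mathcal F_p(\mathbb R_{1/p})$ and $\mathcal S$ is dense in $L_p(\mathbb R)$, we get $\mathcal F_p(\mathbb R_{1/p})=L_p(\mathbb R)$ isometrically. The space $L_p(\mathbb R)$ is isometric to $L_p[0,1]$ as in Step 2. $\square$
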